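# Two lists with no common pair: LR degrees without least upper bounds

## 1. Two pairs of windows that share a point

Fix numbers $N\le M$ and write $[M]=\{0,\dots,M-1\}$. Call an $N$-element subset of $[M]$ a *window*. Suppose two lists $L_0,L_1$ are given. Each assigns to every pair $(X,Y)$ of windows a family of at most $h$ finite sets $Q\subseteq\omega$, each with at most $k$ elements. The families may depend on $(X,Y)$ in any way at all. We choose a pair of windows $(X_0,Y_0)$ to show to list $0$, another pair $(X_1,Y_1)$ to show to list $1$, a point $a$ lying in both $X_0$ and $X_1$, and a point $b$ lying in both $Y_0$ and $Y_1$. We win if no set $Q$ that is on both resulting lists contains both $a$ and $b$.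

**Lemma 1.** Let $N,k,h\ge1$ with $h<N^2/2$ and let $M\ge8hNk$. Let $L_0,L_1$ assign to each pair $(X,Y)$ of $N$-element subsets of $[M]$ a family of at most $h$ subsets of $\omega$, each of size at most $k$. Then there are $N$-element sets $X_0,Y_0,X_1,Y_1\subseteq[M]$, $a\in X_0\cap X_1$ and $b\in Y_0\cap Y_1$ such that no $Q\in L_0(X_0,Y_0)\cap L_1(X_1,Y_1)$ contains both $a$ and $b$.

A small case first. Let $N=2$, $h=1$, $k=4$, $M=64$, and let both lists be $L_\ell(X,Y)=\{X\cup Y\}$. Take $X_0=\{0,1\}$, $X_1=\{0,2\}$, $a=0$ and $Y_0=\{3,4\}$, $Y_1=\{3,5\}$, $b=3$. The lists are $\{\{0,1,3,4\}\}$ and $\{\{0,2,3,5\}\}$. They have no common member, so we win.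

Three quick observations show what the shape of the lemma is doing.

- *The two lists must see different windows.* If we insisted on $X_0=X_1=X$ and $Y_0=Y_1=Y$ and $k\ge2N$, the lists $L_\ell(X,Y)=\{X\cup Y\}$ would beat us with $h=1$: this one set contains every $a\in X$ and every $b\in Y$.
- *Something like $h<N^2$ is needed.* If $h\ge N^2$ and $k\ge2$, the lists $L_\ell(X,Y)=\{\{x,y\}:x\in X,\ y\in Y\}$ beat us: $\{a,b\}$ is on both lists for every legal choice.
- *Two points are better than one.* If there were only $X$'s and $a$'s, the lists $L_\ell(X)=\{\{x\}:x\in X\}$ would beat us already with $h=N$. With pairs, list lengths up to order $N^2$ can be defeated. This gain from $N$ to $N^2$ will matter.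

*Proof of Lemma 1.* We choose at random and show that we win with positive probability. Choose $a,b\in[M]$ uniformly and independently. Given $(a,b)$, choose $X_0,X_1$ uniformly among the $N$-subsets of $[M]$ containing $a$, and $Y_0,Y_1$ uniformly among those containing $b$, all four independently. Suppose we lose: some $Q\in L_0(X_0,Y_0)\cap L_1(X_1,Y_1)$ contains $a$ and $b$. Either $Q\cap X_0=\{a\}$ and $Q\cap Y_0=\{b\}$, or not. So one of the following two events occurs.

$F_1$: some $Q\in L_0(X_0,Y_0)$ has $Q\cap X_0=\{a\}$ and $Q\cap Y_0=\{b\}$. The pair $(a,X_0)$ is uniform among all pairs consisting of an $N$-set and an element of it, the same is true of $(b,Y_0)$, and the two are independent. So, given $(X_0,Y_0)$, the point $(a,b)$ is uniform on $X_0\times Y_0$, which has $N^2$ elements. The list $L_0(X_0,Y_0)$ is now fixed, and each $Q$ on it can satisfy $Q\cap X_0=\{a\}$, $Q\cap Y_0=\{b\}$ for at most one pair $(a,b)$. Hence $P(F_1)\le h/N^2<\frac12$.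

$F_2$: some $Q\in L_1(X_1,Y_1)$ contains $a$ and $b$, and $Q\cap X_0\ne\{a\}$ or $Q\cap Y_0\ne\{b\}$. Condition on $a,b,X_1,Y_1$; this fixes $L_1(X_1,Y_1)$. Then $X_0\setminus\{a\}$ is still a uniform $(N-1)$-subset of $[M]\setminus\{a\}$, and $Y_0\setminus\{b\}$ is a uniform $(N-1)$-subset of $[M]\setminus\{b\}$. Let $Q$ be one of the at most $h$ sets on the list that contain $a$ and $b$. If $Q\cap X_0\neq\{a\}$, then one of the at most $k-1$ elements of $Q$ other than $a$ lies in $X_0$. Each such element does so with probability at most $\frac{N-1}{M-1}$. The same count applies to $b$ and $Y_0$. So $Q$ contributes conditional probability at most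
$$2\,\frac{(N-1)(k-1)}{M-1}\le\frac{2Nk}{M},$$
where we used $\frac{N-1}{M-1}\le\frac NM$, valid because $N\le M$. Summing over $Q$, $P(F_2)\le 2hNk/M\le\frac14$.

Since $P(F_1)+P(F_2)<1$, some choice avoids both events, and with it we win. $\square$

What this is for: we shall build reals $A,B$ and two common upper bounds $D_0,D_1$ of them, in a preorder to be defined in a moment. At a scale $j$ we place a number $a$ into $A$ and a number $b$ into $B$. Any real $C$ between $\{A,B\}$ and $\{D_0,D_1\}$ will turn out to produce one finite set $Q$ with at most $2^{j+c}$ elements that contains both $a$ and $b$, and that has a short description relative to $D_0$ and also relative to $D_1$. The sets with a short description from $D_\ell$ form a list with at most $j^22^{j+c}$ members. The windows $X_\ell,Y_\ell$ are the values of $a$ and $b$ that $D_\ell$ has prepared for in advance, and their size $N$ can be a constant times $2^j$. So $N^2$ beats the length of the list, Lemma 1 applies, and $C$ cannot exist.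

## 2. The LR order and interpolants

Reals are subsets of $\omega$, equivalently infinite binary sequences, and $\mu$ is Lebesgue measure.

**Definition.** For a real $X$, an *$X$-Martin-Löf test* is a sequence $(U_n)_{n\in\omega}$ of uniformly $\Sigma^0_1(X)$ classes of reals with $\mu(U_n)\le2^{-n}$ for all $n$. A real $Z$ *passes* it if $Z\notin\bigcap_nU_n$. $\mathcal{MLR}^X$ is the class of reals that pass every $X$-Martin-Löf test, the reals random relative to $X$.

**Definition.** $A\le_{LR}B$ iff $\mathcal{MLR}^B\subseteq\mathcal{MLR}^A$. That is, every real that $A$ can expose as non-random is also exposed by $B$.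

This is a preorder, and its equivalence classes, the *LR degrees*, are partially ordered by $\le_{LR}$. If $A\le_TB$, then every $A$-test is a $B$-test, so $A\le_{LR}B$. In particular $A\oplus B$ is an LR upper bound of $A$ and $B$. It is known that $A\oplus B$ is not in general a *least* upper bound in the LR degrees. This leaves the question, posed in "Low LR Upper Bounds", http://diamondstone.me/low_ub_slides_nopause.pdf: does every pair $A,B$ have *some* least upper bound, that is, a real $C$ with $A,B\le_{LR}C$ such that $C\le_{LR}D$ whenever $A,B\le_{LR}D$?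

The easy cases are positive. If $A\le_{LR}B$, then $B$ is itself a least upper bound. So a counterexample must have $A,B$ LR-incomparable. To show that two given upper bounds $D_0,D_1$ leave no room for a least upper bound, it is enough to rule out the following.

**Definition.** An *interpolant* for $A,B$ and $D_0,D_1$ is a real $C$ with $A,B\le_{LR}C$ and $C\le_{LR}D_0,D_1$.

If $A,B\le_{LR}D_0,D_1$, then a least upper bound of $A,B$ would be an interpolant. A greatest lower bound of $D_0,D_1$ would be one too, since it lies above the lower bounds $A$ and $B$. If $A\le_{LR}B$, then $B$ is an interpolant; if $D_0\le_{LR}D_1$, then $D_0$ is one; the same holds with the roles exchanged. So with no interpolant, $A,B$ must be LR-incomparable and so must $D_0,D_1$.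

**Theorem 1.** For every real $H$ there are reals $A,B,D_0,D_1$, all $\ge_TH$ and $\le_TH'$, such that $A,B\le_{LR}D_0$ and $A,B\le_{LR}D_1$, but there is no real $C$ whatsoever with $A,B\le_{LR}C$ and $C\le_{LR}D_0,D_1$.

Consequently $A,B$ have no least upper bound and $D_0,D_1$ have no greatest lower bound. Least upper bounds do not always exist in the LR degrees, and these degrees are neither an upper nor a lower semilattice. With $H=\emptyset$ all four reals are $\Delta^0_2$, so the same holds for the LR degrees of $\Delta^0_2$ reals. Since the nonexistence of $C$ is over all reals, the failure persists in every suborder of the LR degrees that contains the degrees of all $\Delta^0_2$ reals.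

**Theorem 2.** For every $H$ there are $A,B\ge_TH$ with $A,B\le_TH'$, and reals $D_f\ge_TH$ ($f\in2^\omega$) with $D_f\le_TH'\oplus f$, such that $A,B\le_{LR}D_f$ for all $f$, and every $C$ with $A,B\le_{LR}C$ satisfies $C\le_{LR}D_f$ for at most one $f$.

## 3. LR reducibility as a comparison of prefix-free complexity

Fix a universal oracle prefix-free machine $\mathbb U$. For each oracle $Y$ its domain is prefix-free, and $K^Y(x)$ is the length of a shortest $p$ with $\mathbb U^Y(p)=x$. Here $x$ ranges over numbers, strings, finite sets and other finite objects, with a fixed coding; finite sets are coded by canonical indices. We use these standard facts, relativized to $Y$.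

- **(F1) Kraft inequality.** $\sum 2^{-|p|}\le1$ over a prefix-free set. So at most $2^t$ of its members have length $\le t$.
- **(F2) Kraft–Chaitin (KC) theorem.** If $W$ is a $Y$-c.e. set of pairs $(x,r)$ with $\sum_{(x,r)\in W}2^{-r}<\infty$, then $K^Y(x)\le r+O(1)$ for all $(x,r)\in W$.
- **(F3) Schnorr's theorem.** $Z\in\mathcal{MLR}^Y$ iff $K^Y(Z\upharpoonright n)\ge n-O(1)$.
- **(F4)** Universal $Y$-Martin-Löf tests exist. In particular some $\Sigma^0_1(Y)$ class of measure $<1$ contains every real that is not random relative to $Y$.

As an example of (F2), the pairs $(j,\lceil2\log_2j\rceil)$, $j\ge1$, have weight at most $\sum_jj^{-2}<\infty$, so $K(j)\le2\log_2j+O(1)$ for $j\ge1$. Think of a pair $(x,r)$ as a request for a description of $x$ of length about $r$, at price $2^{-r}$. KC says that an oracle can honor any list of requests that it can enumerate and whose total price is finite.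

**Lemma 2** (Kjos-Hanssen; Kjos-Hanssen–Miller–Solomon). $A\le_{LR}B$ iff $K^B\le K^A+O(1)$.

*Proof.* The direction from right to left is Schnorr's theorem: if $Z\in\mathcal{MLR}^B$, then $K^A(Z\upharpoonright n)\ge K^B(Z\upharpoonright n)-O(1)\ge n-O(1)$, so $Z\in\mathcal{MLR}^A$. Now assume $A\le_{LR}B$.

**Step 1: covering open classes.** This step turns the inclusion of random classes into a covering property: *every $\Sigma^0_1(A)$ class $U$ with $\mu(U)<1$ is contained in a $\Sigma^0_1(B)$ class of measure $<1$.*

Write $U=[S]$ with $S$ a prefix-free $A$-c.e. set of binary strings, and let $S^n$ be the set of concatenations of $n$ members of $S$. Then $\mu([S^n])=\mu(U)^n$. Choose $m$ with $\mu(U)^m\le\frac12$. Then $([S^{mn}])_n$ is an $A$-test, so no member of $\bigcap_n[S^n]$ is random relative to $A$. Since $A\le_{LR}B$, none is random relative to $B$. Let $V$ be a $\Sigma^0_1(B)$ class as in (F4), with $\mu(V)<1$. Then $\bigcap_n[S^n]\subseteq V$.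

We claim that there is a binary string $\eta$ with $[\eta]\not\subseteq V$ but $[\eta\xi]\subseteq V$ for all $\xi\in S$. Suppose not: every $\eta$ with $[\eta]\not\subseteq V$ has some $\xi\in S$ with $[\eta\xi]\not\subseteq V$. The empty string is a legal start, since $\mu(V)<1$. Iterating, we get $\xi_0,\xi_1,\dots\in S$ with $[\xi_0\cdots\xi_n]\not\subseteq V$ for all $n$. Since $\mu(U)<1$, the empty string is not in $S$, so $Z=\xi_0\xi_1\cdots$ is an infinite sequence, and $Z\in\bigcap_n[S^n]\subseteq V$. As $V$ is open, some initial segment $\zeta$ of $Z$ has $[\zeta]\subseteq V$, and then $[\xi_0\cdots\xi_n]\subseteq V$ for large $n$. This is a contradiction.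

Fix such an $\eta$ and let $V_\eta=\{Z:\eta Z\in V\}$, a $\Sigma^0_1(B)$ class. It contains $U$: if $Z$ extends $\xi\in S$, then $\eta Z\in[\eta\xi]\subseteq V$. The $\Pi^0_1(B)$ class $[\eta]\setminus V$ is nonempty, and all its members are random relative to $B$. A null $\Pi^0_1(B)$ class contains no real random relative to $B$, so $[\eta]\setminus V$ has positive measure. Since $\mu([\eta]\setminus V)=2^{-|\eta|}(1-\mu(V_\eta))$, we get $\mu(V_\eta)<1$.

**Step 2: coding descriptions into open classes.** This step applies Step 1 to a class that encodes all of $K^A$. Let $I_A=\{(x,r):r\ge K^A(x)+1\}$. This is $A$-c.e., and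
$$\sum_{(x,r)\in I_A}2^{-r}=\sum_x2^{-K^A(x)}\le1 .$$
For all $x$ and all $r\ge1$ let $G_{x,r}$ be independent, uniformly computable clopen classes with $\mu(G_{x,r})=2^{-r}$. For instance, reserve pairwise disjoint blocks of bit positions, one block of length $r$ for each $(x,r)$, and let $G_{x,r}$ say that its block is all zeros. By independence,
$$\mu\Big(\bigcup_{I_A}G_{x,r}\Big)=1-\prod_{I_A}(1-2^{-r})<1,$$
because each factor is at least $\frac12$ and $\sum_{I_A}2^{-r}$ converges. By Step 1, $\bigcup_{I_A}G_{x,r}\subseteq V$ for some $\Sigma^0_1(B)$ class $V$ with $\mu(V)<1$.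

Let $J_B=\{(x,r):r\ge1,\ G_{x,r}\subseteq V\}$. Then $I_A\subseteq J_B$, and $J_B$ is $B$-c.e. by compactness of $G_{x,r}$. The complement of $V$ misses every $G_{x,r}$ with $(x,r)\in J_B$, so by independence
$$0<1-\mu(V)\le\prod_{J_B}(1-2^{-r})\le\exp\Big(-\sum_{J_B}2^{-r}\Big).$$
Hence $\sum_{J_B}2^{-r}<\infty$. KC relative to $B$, applied to the pairs $(x,K^A(x)+1)\in J_B$, gives $K^B\le K^A+O(1)$. $\square$

## 4. The finite sets that an interpolant leaves behind

There are uncountably many candidates $C$, so we cannot diagonalize against them one at a time. This section replaces $C$ by finite sets.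

Fix a computable bijection $(j,a)\mapsto\langle j,a\rangle$ from $\{1,2,\dots\}\times\omega$ to $\omega$.

**Definition.** An entry $\langle j,a\rangle$ of a finite or infinite sequence of numbers has *cost* $2^{-j}$. The cost $g(\sigma)$ of a sequence $\sigma$ is the sum of the costs of its entries, counted with repetition.

For example, the sequence with entries $\langle1,5\rangle,\langle3,0\rangle,\langle3,0\rangle$ has cost $\frac12+\frac18+\frac18=\frac34$.

Fix the real $H$. For $f\in\omega^\omega$ write $H\oplus f$ for $H\oplus\mathrm{graph}(f)$.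

**Lemma 3.** Let $\alpha,\beta\in\omega^\omega$ have cost at most $1$ each, let $A=H\oplus\alpha$ and $B=H\oplus\beta$, and let $C$ be an interpolant for $A,B$ and $D_0,D_1$. Then there is $c_*\in\omega$ such that for every $c\ge c_*$, every $\langle j,a\rangle\in\mathrm{ran}\,\alpha$ and every $\langle j,b\rangle\in\mathrm{ran}\,\beta$ (with the same $j$) there is a finite set $Q$ with
$$a,b\in Q,\qquad|Q|\le2^{j+c},\qquad K^{D_\ell}(Q)\le j+2\log_2j+c\quad(\ell=0,1).\tag{1}$$

*Proof.* **Step 1: the entries are simple for $C$.** The requests $(\langle j,a\rangle,j)$ for the entries $\langle j,a\rangle$ of $\alpha$ can be enumerated from $A$, and their total weight is at most the cost of $\alpha$. So $K^A(\langle j,a\rangle)\le j+O(1)$ on $\mathrm{ran}\,\alpha$. In the same way $K^B(\langle j,b\rangle)\le j+O(1)$ on $\mathrm{ran}\,\beta$. Since $A,B\le_{LR}C$, Lemma 2 gives $c_0\in\omega$ such that $K^C(\langle j,a\rangle)\le j+c_0$ for all $\langle j,a\rangle\in\mathrm{ran}\,\alpha\cup\mathrm{ran}\,\beta$.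

**Step 2: collect them.** Let
$$T_j=\{a:K^C(\langle j,a\rangle)\le j+c_0\}.$$
The sets $T_j$ are $C$-c.e. uniformly in $j$, and $|T_j|\le2^{j+c_0}$ by (F1). If $\langle j,a\rangle\in\mathrm{ran}\,\alpha$ and $\langle j,b\rangle\in\mathrm{ran}\,\beta$, then $a,b\in T_j$ by Step 1.

**Step 3: each $T_j$ is simple as a finite set.** Suppose $T_j\ne\emptyset$. Then $C$ can compute the canonical index of $T_j$ from $j$ and the number $t=|T_j|-1<2^{j+c_0}$: enumerate $T_j$ until $t+1$ elements have appeared. The number $t$ can be written with exactly $j+c_0$ bits. A machine that first reads a self-delimiting description of $j$ then knows how many more bits to read, so its domain is prefix-free. Hence $K^C(T_j)\le K(j)+j+O(1)\le j+2\log_2j+O(1)$.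

**Step 4: push to $D_0$ and $D_1$.** Since $C\le_{LR}D_0,D_1$, Lemma 2 gives $c_2\in\omega$ with $K^{D_\ell}(T_j)\le j+2\log_2j+c_2$ for $\ell=0,1$ and all $j\ge1$ with $T_j\ne\emptyset$. Put $c_*=\max(c_0,c_2)$. For $c\ge c_*$ the set $Q=T_j$ satisfies (1). $\square$

So $C$ has disappeared. To exclude all interpolants it suffices to arrange that for every $c$ there are $j,a,b$ with $\langle j,a\rangle\in\mathrm{ran}\,\alpha$ and $\langle j,b\rangle\in\mathrm{ran}\,\beta$ for which no $Q$ satisfies (1).

## 5. Weights, enumerations, and lists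

We now set up finite approximations to $A,B$ (sequences $\sigma,\rho$) and to $D_\ell$ (sequences $d$).

**Definition.** For $\sigma\in\omega^{<\omega}$, the statement $\mathbb U^{H\oplus\sigma}(p){\downarrow}=x$ means that $|p|\le|\sigma|$, the computation halts within $|\sigma|$ steps with output $x$, and it queries $f$ only at arguments $<|\sigma|$, answered by $\sigma$. Put
$$E_\sigma=\{(x,r):\exists p\ (|p|=r,\ \mathbb U^{H\oplus\sigma}(p){\downarrow}=x)\},\qquad\mathrm{wt}(E)=\sum_{(x,r)\in E}2^{-r},$$
and $E_f=\bigcup_nE_{f\upharpoonright n}$ for $f\in\omega^\omega$.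

So $E_\sigma$ is the set of descriptions that $H\oplus\sigma$ has already produced. The sets $E_\sigma$ are finite, uniformly $H$-computable and increasing in $\sigma$. Distinct pairs in $E_\sigma$ come from distinct programs, and $\sigma$ extends to a total $f$ for which $\mathbb U^{H\oplus f}$ has prefix-free domain. So $\mathrm{wt}(E_\sigma)\le1$. Also $K^{H\oplus f}(x)=\min\{r:(x,r)\in E_f\}$.

**Definition.** A sequence $d$ in $\omega^{<\omega}$ or $\omega^\omega$ is also read as an *enumeration* of pairs: entry $0$ is a blank, and entry $n+1$ names the $n$-th pair $(x,r)$ in a fixed computable numbering. $S(d)$ is the set of pairs listed, and $\mathrm{wt}(d)=\mathrm{wt}(S(d))$.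

Repeating a pair does not change $\mathrm{wt}(d)$. The use is this: *if $\delta\in\omega^\omega$, $E_\alpha\cup E_\beta\subseteq S(\delta)$ and $\mathrm{wt}(S(\delta))<\infty$, then $A,B\le_{LR}D$ for $A=H\oplus\alpha$, $B=H\oplus\beta$, $D=H\oplus\delta$.* Indeed $S(\delta)$ is $D$-c.e., so KC gives $K^D(x)\le r+O(1)$ for all $(x,r)\in S(\delta)$, in particular $K^D\le K^A+O(1)$ and $K^D\le K^B+O(1)$. Now apply Lemma 2. Note that $\delta$ may list additional pairs of its own, as long as the total weight stays finite.

**Definition.** For $j\ge1$ and $c\in\omega$ let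
$$L_{j,c}(d)=\{Q:Q\subseteq\omega\text{ finite},\ \exists p\ (|p|\le j+2\log_2j+c,\ \mathbb U^{H\oplus d}(p){\downarrow}=Q)\},$$
and for $\delta\in\omega^\omega$ let $L_{j,c}(\delta)=\bigcup_nL_{j,c}(\delta\upharpoonright n)=\{Q:K^{H\oplus\delta}(Q)\le j+2\log_2j+c\}$.

This list is increasing in $d$, and by (F1) it never has more than $j^22^{j+c}$ members.

**Definition.** For rational $\gamma>0$ let
$$\mathrm{Ext}(\sigma,\gamma)=\{\tau\supseteq\sigma:g(\tau)-g(\sigma)\le\gamma\},\qquad u(\sigma,\gamma)=\sup\{\mathrm{wt}(E_\tau\setminus E_\sigma):\tau\in\mathrm{Ext}(\sigma,\gamma)\}.$$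

So $u(\sigma,\gamma)\in[0,1]$ bounds the weight of new descriptions that can arise while $\sigma$ is extended at additional cost at most $\gamma$. It is the amount that an enumeration $d$ must keep in reserve in order to copy them. Reserves behave additively. If $\tau\supseteq\sigma$ and $g(\tau)-g(\sigma)+\gamma'\le\gamma$, then $\mathrm{Ext}(\tau,\gamma')\subseteq\mathrm{Ext}(\sigma,\gamma)$. For $\tau'\supseteq\tau$ we have $\mathrm{wt}(E_\tau\setminus E_\sigma)+\mathrm{wt}(E_{\tau'}\setminus E_\tau)=\mathrm{wt}(E_{\tau'}\setminus E_\sigma)$. Taking the supremum over $\tau'\in\mathrm{Ext}(\tau,\gamma')$,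
$$\mathrm{wt}(E_\tau\setminus E_\sigma)+u(\tau,\gamma')\le u(\sigma,\gamma).\tag{2}$$

From the definitions alone, a very cheap extension might release descriptions of large weight. The next lemma says that at moderate cost we can move to a place where this does not happen: there, additional cost $v$ releases weight at most a constant times $v$.

**Lemma 4.** If $0<v\le\gamma/2$ ($v,\gamma$ rational), there is $\sigma'\in\mathrm{Ext}(\sigma,\gamma/2)$ with $u(\sigma',v)\le4v/\gamma$.

*Proof.* We charge $\lambda=2/\gamma$ units of weight per unit of cost and nearly maximize the profit $\Phi(\tau)=\mathrm{wt}(E_\tau)-\lambda g(\tau)$ over $\mathrm{Ext}(\sigma,\gamma)$. Let $s=\sup_{\mathrm{Ext}(\sigma,\gamma)}\Phi$. It is finite, since $\Phi\le1$. If $\Phi(\sigma)\ge s-\lambda v$, let $\sigma'=\sigma$. Otherwise choose $\sigma'\in\mathrm{Ext}(\sigma,\gamma)$ with $\Phi(\sigma')\ge s-\lambda v>\Phi(\sigma)$. In both cases $\Phi(\sigma')\ge\Phi(\sigma)$ and $\Phi(\sigma')\ge s-\lambda v$.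

From the first inequality, $\lambda(g(\sigma')-g(\sigma))\le\mathrm{wt}(E_{\sigma'})-\mathrm{wt}(E_\sigma)\le1$, so $g(\sigma')-g(\sigma)\le1/\lambda=\gamma/2$. Thus $\sigma'\in\mathrm{Ext}(\sigma,\gamma/2)$. Now let $\tau\in\mathrm{Ext}(\sigma',v)$. Since $\gamma/2+v\le\gamma$, $\tau\in\mathrm{Ext}(\sigma,\gamma)$, so $\Phi(\tau)\le s\le\Phi(\sigma')+\lambda v$. Written out,
$$\mathrm{wt}(E_\tau\setminus E_{\sigma'})=\mathrm{wt}(E_\tau)-\mathrm{wt}(E_{\sigma'})\le\lambda(g(\tau)-g(\sigma'))+\lambda v\le2\lambda v=4v/\gamma.\qquad\square$$

## 6. Why a fresh pair fails, and how windows repair it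

We want, for given $c$, a scale $j$ and entries $\langle j,a\rangle$ for $\alpha$ and $\langle j,b\rangle$ for $\beta$ such that no set of size at most $k=2^{j+c}$ on both lists $L_{j,c}(\delta_0),L_{j,c}(\delta_1)$ contains $a$ and $b$. Write $h=j^22^{j+c}$ for the bound on the length of a list.

The first thing to try is a fresh pair: the sets on the present lists $L_{j,c}(d_\ell)$ are finitely many and finite, so take $a,b$ outside all of them. At this moment we win. But once $\langle j,a\rangle$ has been appended to $\sigma$, new descriptions may appear in $E_\sigma$, and $d_\ell$ is obliged to list them. This changes the oracle $D_\ell$, and its list may grow to contain $\{a,b\}$.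

The natural repair is to stabilize the list first. Extend $d_\ell$ as long as a further extension within some weight allowance changes $L_{j,c}$. This happens at most $h$ times, since the list never exceeds $h$ members. If the weight available is $\theta$, we can split it into about $h+1$ equal parts, and we end with a list that no extension using at most one further part can change. So the list is safe as long as later copying costs at most about $\theta/(h+1)$. Here the repair stops working. The bound that Lemma 4 provides for the copying caused by appending an entry of cost $2^{-j}$ is a constant times $2^{-j}$, and the constant is not small: it is at least $4$ when $\gamma\le1$. The safe part is only about $\theta2^{-j-c}j^{-2}$. For large $j$ the bound exceeds the safe part, and we have no guarantee that the list stays fixed.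

So copying must come *before* stabilizing, when $a$ and $b$ are not yet allowed to be known. We therefore let $d_\ell$ copy in advance the consequences of *many* possible choices: all $a$ in a window $X$ and all $b$ in a window $Y$. Each candidate costs at most a constant times $2^{-j}$, so a small fixed weight pays for windows of size $N\approx\text{const}\cdot2^j$. Only then is the list stabilized, and after that $(a,b)\in X\times Y$ is chosen. There are $N^2$ pairs, of order $2^{2j}$, against a list of $j^22^{j+c}$ sets.

Counting pairs alone is still not enough. If $N\le2^{j-1}$, the single set $X\cup Y$ has at most $2N\le k$ elements and contains every pair, and it may be on the stabilized list. If $d_0$ and $d_1$ use the same windows, it may be on both. This is the first observation after Lemma 1, and the cure is the lemma itself: prepare $d_0$ for $(X_0,Y_0)$ and $d_1$ for $(X_1,Y_1)$, with $a$ and $b$ in the overlaps. The lists depend on the windows in a way we do not control, and Lemma 1 allows exactly that.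

## 7. Conditions and settling

**Definition.** A *condition* is $\mathbf p=(\sigma,\rho,\gamma,(d_i,b_i)_{i\in I})$ with $\sigma,\rho\in\omega^{<\omega}$, $\gamma>0$ rational, $I$ finite, $d_i\in\omega^{<\omega}$ and $b_i$ rational, such that for all $i\in I$
$$E_\sigma\cup E_\rho\subseteq S(d_i),\qquad\mathrm{wt}(d_i)+u(\sigma,\gamma)+u(\rho,\gamma)<b_i.\tag{3}$$
Write $\mathbf p'\le\mathbf p$ (same $I$) if
$$\sigma'\supseteq\sigma,\quad g(\sigma')-g(\sigma)+\gamma'\le\gamma,\quad\rho'\supseteq\rho,\quad g(\rho')-g(\rho)+\gamma'\le\gamma,\tag{4}$$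
and $d_i'\supseteq d_i$, $b_i'\le b_i$ for all $i\in I$.

Here $\gamma$ is the cost that $\sigma$ and $\rho$ may each still spend, and $b_i$ is a cap on the weight of the $i$-th enumeration. The second part of (3) says that $d_i$ can afford to copy whatever $\sigma$ and $\rho$ may still cause. The relation $\le$ is transitive, because adding the cost inequalities for two successive steps gives $g(\sigma'')-g(\sigma)+\gamma''\le g(\sigma')-g(\sigma)+\gamma'\le\gamma$. For Theorem 1 we use $I=\{0,1\}$. Larger $I$ serves Theorem 2 at no additional expense.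

**Lemma 5 (moving).** Let $\mathbf p$ be a condition and let $\sigma',\rho',\gamma'$ satisfy (4), with $\gamma'>0$ rational. Let $d_i'$ be $d_i$ followed by a list of $E_{\sigma'}\cup E_{\rho'}$ and possibly blanks. Then
$$\mathrm{wt}(d_i')+u(\sigma',\gamma')+u(\rho',\gamma')\le\mathrm{wt}(d_i)+u(\sigma,\gamma)+u(\rho,\gamma),\tag{5}$$
and $(\sigma',\rho',\gamma',(d_i',b_i)_{i\in I})$ is a condition $\le\mathbf p$.

*Proof.* Since $E_\sigma\cup E_\rho\subseteq S(d_i)$, the pairs newly listed by $d_i'$ lie in $E_{\sigma'}\setminus E_\sigma$ or in $E_{\rho'}\setminus E_\rho$. So $\mathrm{wt}(d_i')\le\mathrm{wt}(d_i)+\mathrm{wt}(E_{\sigma'}\setminus E_\sigma)+\mathrm{wt}(E_{\rho'}\setminus E_\rho)$. Adding (2) for $\sigma,\sigma'$ and for $\rho,\rho'$ gives (5). The rest is immediate from (3) and (5). $\square$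

**Definition.** $\mathbf p$ *settles $c$ for $(i_0,i_1)$* if there are $j\ge1$ and $a,b$ with $\langle j,a\rangle\in\mathrm{ran}\,\sigma$ and $\langle j,b\rangle\in\mathrm{ran}\,\rho$ such that

1. for $\ell=0,1$, every $\hat d\supseteq d_{i_\ell}$ with $\mathrm{wt}(\hat d)\le b_{i_\ell}$ has $L_{j,c}(\hat d)=L_{j,c}(d_{i_\ell})$;
2. no $Q\in L_{j,c}(d_{i_0})\cap L_{j,c}(d_{i_1})$ with $|Q|\le2^{j+c}$ contains both $a$ and $b$.

Clause 1 says that the lists are frozen as long as the caps are respected, and clause 2 says that the frozen lists miss $(a,b)$.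

**Lemma 6.** If $\mathbf p$ settles $c$ for $(i_0,i_1)$ via $j,a,b$, then so does every $\mathbf p'\le\mathbf p$.

*Proof.* The entries $\langle j,a\rangle,\langle j,b\rangle$ remain. For $i=i_\ell$, (3) for $\mathbf p'$ gives $\mathrm{wt}(d_i')<b_i'\le b_i$, because $u\ge0$. So $L_{j,c}(d_i')=L_{j,c}(d_i)$ by clause 1 for $\mathbf p$, and clause 2 is inherited. An extension of $d_i'$ of weight $\le b_i'$ is an extension of $d_i$ of weight $\le b_i$, so its list is also $L_{j,c}(d_i)=L_{j,c}(d_i')$, and clause 1 is inherited. $\square$

## 8. Settling one constant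

**Lemma 7.** For every condition $\mathbf p$, distinct $i_0,i_1\in I$ and $c\in\omega$ there is $\mathbf p'\le\mathbf p$ settling $c$ for $(i_0,i_1)$, with $\sigma',\rho',d_i'$ properly extending $\sigma,\rho,d_i$ for all $i\in I$.

*Proof.* **Step 1: choose the scale and reach a place where copying is cheap.** By the strict inequality in (3) there is a rational $\theta>0$ with $\mathrm{wt}(d_i)+u(\sigma,\gamma)+u(\rho,\gamma)+\theta\le b_i$ for all $i\in I$. For $j\ge1$ put
$$w=2^{-j},\qquad N=\lfloor\theta\gamma2^j/64\rfloor,\qquad k=2^{j+c},\qquad h=j^22^{j+c}.$$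
Choose $j$ so large that $2w\le\gamma/2$, $N\ge1$ and $h<N^2/2$. This is possible because $N^2$ grows like a constant times $2^{2j}$, while $h=2^cj^22^j$. Let $M=8hNk$.

Apply Lemma 4 to $(\sigma,\gamma)$ and to $(\rho,\gamma)$ with $v=2w$. This gives $\bar\sigma\in\mathrm{Ext}(\sigma,\gamma/2)$ and $\bar\rho\in\mathrm{Ext}(\rho,\gamma/2)$ with
$$u(\bar\sigma,2w),\ u(\bar\rho,2w)\le8w/\gamma.\tag{6}$$
Since $\gamma/2+2w\le\gamma$, Lemma 5 lets us move to a condition $\bar{\mathbf p}=(\bar\sigma,\bar\rho,2w,(\bar d_i,b_i)_{i\in I})\le\mathbf p$, where we also put an extra blank at the end of each $\bar d_i$. By (5) and the choice of $\theta$, $\mathrm{wt}(\bar d_i)\le b_i-\theta$.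

**Step 2: prepare a continuation for every possible $a$ and $b$.** Each continuation places its entry and then moves to a point from which the later copying will be tiny. Put
$$\varepsilon=\frac{\theta}{8(h+1)},\qquad\gamma^*=\min(w/2,\ \varepsilon w/4).$$
For each $a\in[M]$ apply Lemma 4 to $(\bar\sigma^\frown\langle j,a\rangle,\,w)$ with $v=\gamma^*\le w/2$. We get $\sigma_a\supseteq\bar\sigma^\frown\langle j,a\rangle$ with $u(\sigma_a,\gamma^*)\le4\gamma^*/w\le\varepsilon$. The entry $\langle j,a\rangle$ costs $w$, and Lemma 4 spends at most $w/2$, so $g(\sigma_a)-g(\bar\sigma)\le w+w/2$ and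
$$g(\sigma_a)-g(\bar\sigma)+\gamma^*\le2w.\tag{7}$$
In the same way get $\rho_b\supseteq\bar\rho^\frown\langle j,b\rangle$ for each $b\in[M]$, with $u(\rho_b,\gamma^*)\le\varepsilon$ and $g(\rho_b)-g(\bar\rho)+\gamma^*\le2w$. Since $\sigma_a\in\mathrm{Ext}(\bar\sigma,2w)$ and $\rho_b\in\mathrm{Ext}(\bar\rho,2w)$, (6) gives $\mathrm{wt}(E_{\sigma_a}\setminus E_{\bar\sigma})\le8w/\gamma$ and $\mathrm{wt}(E_{\rho_b}\setminus E_{\bar\rho})\le8w/\gamma$.

**Step 3: copy a pair of windows, then freeze the list.** Fix $\ell\in\{0,1\}$, write $i=i_\ell$, and let $X,Y\subseteq[M]$ have size $N$. Let $d^0$ be $\bar d_i$ followed by a list of $\bigcup_{a\in X}E_{\sigma_a}\cup\bigcup_{b\in Y}E_{\rho_b}$. Since $E_{\bar\sigma}\cup E_{\bar\rho}\subseteq S(\bar d_i)$, the $2N$ continuations add at most $2N\cdot8w/\gamma$. By the choice of $N$ this is at most $16\cdot\frac{\theta\gamma2^j}{64}\cdot\frac{2^{-j}}{\gamma}=\frac\theta4$. Hence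
$$\mathrm{wt}(d^0)\le b_i-\theta+\tfrac\theta4=b_i-\tfrac34\theta.$$
Put $e_m=b_i-\frac34\theta+\frac{m\theta}{2(h+1)}$ for $0\le m\le h+1$, so that $e_{h+1}=b_i-\frac\theta4$. Starting with $d^0$, suppose we have $d^m$ with $\mathrm{wt}(d^m)\le e_m$. If some $\hat d\supseteq d^m$ has $\mathrm{wt}(\hat d)\le e_{m+1}$ and $L_{j,c}(\hat d)\ne L_{j,c}(d^m)$, let $d^{m+1}$ be such a $\hat d$; otherwise stop. Each continuation strictly enlarges $L_{j,c}$, which never has more than $h$ members. So the process stops at some $m\le h$. Put
$$d_\ell^{X,Y}=d^m,\qquad b_\ell^{X,Y}=e_{m+1}<b_i .$$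
Because we stopped, every $\hat d\supseteq d_\ell^{X,Y}$ with $\mathrm{wt}(\hat d)\le b_\ell^{X,Y}$ has $L_{j,c}(\hat d)=L_{j,c}(d_\ell^{X,Y})$. Moreover
$$\mathrm{wt}(d_\ell^{X,Y})+2\varepsilon\le e_m+\frac{\theta}{4(h+1)}<e_m+\frac{\theta}{2(h+1)}=b_\ell^{X,Y}.\tag{8}$$
Let $L_\ell(X,Y)=\{Q\in L_{j,c}(d_\ell^{X,Y}):|Q|\le k\}$, a family of at most $h$ sets of size at most $k$.

**Step 4: choose the windows and the points.** Since $h<N^2/2$ and $M=8hNk$, Lemma 1 applies to $L_0,L_1$ and gives $X_0,Y_0,X_1,Y_1$, $a\in X_0\cap X_1$ and $b\in Y_0\cap Y_1$. Let $\mathbf p'$ have first entries $\sigma_a,\rho_b,\gamma^*$. For $\ell=0,1$ let its $i_\ell$-component be $(d_\ell^{X_\ell,Y_\ell},b_\ell^{X_\ell,Y_\ell})$. For the other $i\in I$ let the component consist of $\bar d_i$ followed by a list of $E_{\sigma_a}\cup E_{\rho_b}$, together with the unchanged $b_i$.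

**Step 5: check that $\mathbf p'$ is as claimed.**

- *It is a condition.* For $i\ne i_0,i_1$ use Lemma 5, starting from $\bar{\mathbf p}$; its cost hypothesis is (7) and the corresponding inequality for $\rho_b$. For $i=i_\ell$ we have $E_{\sigma_a}\cup E_{\rho_b}\subseteq S(d_\ell^{X_\ell,Y_\ell})$ because $a\in X_\ell$ and $b\in Y_\ell$. The weight requirement is (8), since $u(\sigma_a,\gamma^*)+u(\rho_b,\gamma^*)\le2\varepsilon$. All numbers involved are rational.
- *It is below $\mathbf p$.* The cost inequalities of Step 2 are (4) for $\mathbf p'$ and $\bar{\mathbf p}$. All enumerations extend $\bar d_i$ and no cap has increased. So $\mathbf p'\le\bar{\mathbf p}\le\mathbf p$.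
- *It settles $c$ for $(i_0,i_1)$ via $j,a,b$.* The entries are in place. Clause 1 is Step 3, and clause 2 is the conclusion of Lemma 1, because $k=2^{j+c}$.
- *The extensions are proper.* $\sigma_a$ and $\rho_b$ contain the new entries $\langle j,a\rangle$ and $\langle j,b\rangle$, and each $\bar d_i$ contains an extra blank. $\square$

## 9. Four reals without an interpolant: proof of Theorem 1

**Step 1: the construction.** Let $I=\{0,1\}$. Start with $\sigma=\rho=\emptyset$, $\gamma=1$, $d_i$ a list of $E_\emptyset$, and $b_i=5$. This is a condition, since $\mathrm{wt}(d_i)+u(\emptyset,1)+u(\emptyset,1)\le3<5$. For $c=0,1,2,\dots$ apply Lemma 7 to $(0,1)$ and $c$. We obtain a descending sequence of conditions. Because all extensions are proper, the unions of the $\sigma$'s, $\rho$'s, $d_0$'s and $d_1$'s are total functions $\alpha,\beta,\delta_0,\delta_1\in\omega^\omega$. Set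
$$A=H\oplus\alpha,\qquad B=H\oplus\beta,\qquad D_\ell=H\oplus\delta_\ell\quad(\ell=0,1).$$

**Step 2: $A,B\le_{LR}D_\ell$.** By the first part of (3) at every stage, $E_\alpha\cup E_\beta\subseteq S(\delta_\ell)$. By the second part, $\mathrm{wt}(d_\ell)<b_\ell\le5$ at every stage, so $\mathrm{wt}(S(\delta_\ell))\le5$. As noted in Section 5, this gives $A,B\le_{LR}D_\ell$.

**Step 3: there is no interpolant.** Suppose $C$ is one. By (4), the inequalities $g(\sigma)+\gamma\le1$ and $g(\rho)+\gamma\le1$, true at the start, are preserved. So $\alpha$ and $\beta$ have cost at most $1$, and Lemma 3 supplies $c_*$. Take $c=c_*$, and let $j,a,b$ witness that $c$ was settled for $(0,1)$ by some condition $\mathbf p$ of the sequence, with components $(d_\ell,b_\ell)$.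

We have $\langle j,a\rangle\in\mathrm{ran}\,\alpha$ and $\langle j,b\rangle\in\mathrm{ran}\,\beta$, so Lemma 3 gives a $Q$ satisfying (1). Thus $a,b\in Q$, $|Q|\le2^{j+c}$, and $Q\in L_{j,c}(\delta_0)\cap L_{j,c}(\delta_1)$. In every later condition the $\ell$-th enumeration extends $d_\ell$ and has weight $<b_\ell$, so by clause 1 its list is $L_{j,c}(d_\ell)$. As $\delta_\ell$ is the union of these enumerations, $L_{j,c}(\delta_\ell)=L_{j,c}(d_\ell)$. Hence $Q\in L_{j,c}(d_0)\cap L_{j,c}(d_1)$, contradicting clause 2.

**Step 4: $H'$ computes the construction.** Clearly $H\le_TA,B,D_0,D_1$. For the upper bound, note that $\tau\in\mathrm{Ext}(\sigma,\gamma)$ is a computable relation, and that $E_\sigma$ and $L_{j,c}(d)$ are finite sets, uniformly computable from $H$. So $H'$ decides the following.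

- "$u(\sigma,\gamma)\le q$" for rational $q$. This is $\Pi^0_1(H)$: for all $\tau\in\mathrm{Ext}(\sigma,\gamma)$, $\mathrm{wt}(E_\tau\setminus E_\sigma)\le q$.
- "$\theta$ is as required in Step 1 of Lemma 7" for rational $\theta$. This is $\Pi^0_1(H)$: it says that $\mathrm{wt}(d_i)+\mathrm{wt}(E_\tau\setminus E_\sigma)+\mathrm{wt}(E_{\tau'}\setminus E_\rho)+\theta\le b_i$ for all $\tau\in\mathrm{Ext}(\sigma,\gamma)$, $\tau'\in\mathrm{Ext}(\rho,\gamma)$ and $i\in I$.
- The questions in Step 3 of Lemma 7 whether a suitable $\hat d$ exists. These are $\Sigma^0_1(H)$.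

Hence $H'$ can search for $\theta$, for the strings supplied by Lemma 4 (a $\sigma'\in\mathrm{Ext}(\sigma,\gamma/2)$ with $u(\sigma',v)\le4v/\gamma$), and for the extensions in Step 3. The objects sought exist by the proofs above. The number $j$ is found by arithmetic, there are only finitely many pairs of windows in $[M]$, and the search for $X_\ell,Y_\ell,a,b$ in Step 4 is finite. So $\alpha,\beta,\delta_0,\delta_1\le_TH'$, and therefore $A,B,D_0,D_1\le_TH'$. $\blacksquare$

## 10. A perfect tree of upper bounds: proof of Theorem 2

We run the same construction with an enumeration for every binary string, splitting them as we go. Write $2^n$ for the set of binary strings of length $n$.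

**Step 1: the construction.** Start as in Section 9 with $I=2^0$, one component. At stage $n$ we are given a condition with index set $2^n$. First duplicate components: for $s\in2^n$ and $e\in\{0,1\}$ let $(d_{s^\frown e},b_{s^\frown e})=(d_s,b_s)$. The requirements (3) concern one index at a time, so the result is a condition with index set $2^{n+1}$. Then apply Lemma 7 with $c=n$ successively to all pairs $s\ne t$ in $2^{n+1}$. By Lemma 6, a pair treated early in the stage is still settled at its end.

Let $\alpha,\beta$ be the unions of the $\sigma$'s and $\rho$'s. For $f\in2^\omega$ let $\delta_f$ be the union over $n$ of the sequences $d_{f\upharpoonright(n+1)}$ at the end of stage $n$. Every stage contains at least one application of Lemma 7, so these sequences are properly increasing in $n$ and $\delta_f\in\omega^\omega$. Put $A=H\oplus\alpha$, $B=H\oplus\beta$, $D_f=H\oplus\delta_f$. All are $\ge_TH$. As in Section 9 the construction is computable from $H'$, so $A,B\le_TH'$ and $D_f\le_TH'\oplus f$.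

**Step 2: all $D_f$ are upper bounds.** At the end of every stage $n$, $E_\sigma\cup E_\rho\subseteq S(d_{f\upharpoonright(n+1)})$ and $\mathrm{wt}(d_{f\upharpoonright(n+1)})<5$. So $E_\alpha\cup E_\beta\subseteq S(\delta_f)$ and $\mathrm{wt}(S(\delta_f))\le5$, which gives $A,B\le_{LR}D_f$ as before.

**Step 3: no $C$ lies below two of them.** Let $f\ne f'$ differ at some argument $<m$, and suppose $A,B\le_{LR}C$ and $C\le_{LR}D_f,D_{f'}$. Duplication does not affect $\sigma,\rho,\gamma$, so $\alpha$ and $\beta$ again have cost at most $1$. Lemma 3, with $D_f,D_{f'}$ in place of $D_0,D_1$, supplies $c_*$. Let $c=\max(c_*,m)$. Since $c\ge m$, the strings $s=f\upharpoonright(c+1)$ and $t=f'\upharpoonright(c+1)$ are distinct, so $c$ was settled for $(s,t)$ at stage $c$, by a condition with components $(d_s,b_s)$, $(d_t,b_t)$ and via some $j,a,b$.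

From that condition on, the enumerations indexed by the initial segments of $f$ extend $d_s$, and they have weight below their current cap, which is at most $b_s$: neither duplication nor passing to smaller conditions raises a cap. By clause 1, $L_{j,c}(\delta_f)=L_{j,c}(d_s)$, and in the same way $L_{j,c}(\delta_{f'})=L_{j,c}(d_t)$. Since $c\ge c_*$, Lemma 3 gives a set $Q$ with $a,b\in Q$, $|Q|\le2^{j+c}$ and $Q\in L_{j,c}(\delta_f)\cap L_{j,c}(\delta_{f'})=L_{j,c}(d_s)\cap L_{j,c}(d_t)$. This contradicts clause 2. So every $C$ with $A,B\le_{LR}C$ satisfies $C\le_{LR}D_f$ for at most one $f$. $\blacksquare$
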